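# Flat tops of the edit distance function of $\mathrm{Forb}(K_{s,t})$

## 1. Cluster graphs: a tent with a single peak

How many edges must we add or delete to destroy all induced copies of the three-vertex path $K_{1,2}$ in a graph $G$? In a graph with no induced $K_{1,2}$, adjacency is transitive, so such a graph is a disjoint union of cliques (a cluster graph), and conversely. Let us find the worst case as a function of the density of $G$.

A property of graphs is *hereditary* if it is closed under isomorphism and under taking induced subgraphs. For a graph $F$, $\mathrm{Forb}(F)$ is the hereditary property of all graphs with no induced copy of $F$.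

**Definition (edit distance function).** For a graph $G$ and a hereditary property $\mathcal H$, $\mathrm{dist}(G,\mathcal H)$ is the minimum number of edge additions and deletions that turn $G$ into a graph in $\mathcal H$. The edit distance function of $\mathcal H$ is
$$\mathrm{ed}_{\mathcal H}(p)=\lim_{n\to\infty}\max\Big\{\mathrm{dist}(G,\mathcal H)\big/\tbinom n2:\ |V(G)|=n,\ |E(G)|=\big\lfloor p\tbinom n2\big\rfloor\Big\},\qquad p\in[0,1].$$

It is known that the limit exists and that $\mathrm{ed}_{\mathcal H}$ is continuous and concave on $[0,1]$; we use these facts freely.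

Let $\mathcal H=\mathrm{Forb}(K_{1,2})$. Deleting all edges costs a proportion $p$ of all pairs, and adding all missing edges costs $1-p$. So $\mathrm{ed}_{\mathcal H}(p)\le\min\{p,1-p\}$. For the lower bound take $G=K_{m,m}$, $n=2m$. Suppose we turn it into a cluster graph whose $i$-th clique has $a_i$ vertices on one side and $b_i$ on the other. We add $\sum_i\big[\binom{a_i}2+\binom{b_i}2\big]$ edges and delete $m^2-\sum_i a_ib_i$, in total
$$m^2+\tfrac12\sum_i(a_i-b_i)^2-\tfrac12\sum_i(a_i+b_i)=m^2-m+\tfrac12\sum_i(a_i-b_i)^2\ \ge\ m^2-m .$$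
Since $\binom{2m}2=m(2m-1)$, the proportion tends to at least $\frac12$. The graph $K_{m,m}$ has $m^2$ edges instead of $\lfloor m^2-\frac m2\rfloor$; deleting the at most $\frac m2+1$ surplus edges changes the distance by at most that number, which is $o(n^2)$. So $\mathrm{ed}_{\mathcal H}(\frac12)\ge\frac12$. As $\mathrm{ed}_{\mathcal H}\ge0$ at $0$ and $1$, concavity gives $\mathrm{ed}_{\mathcal H}(p)\ge\min\{p,1-p\}$. Hence $\mathrm{ed}_{\mathcal H}(p)=\min\{p,1-p\}$: a tent, with its maximum $\frac12$ at the single point $p=\frac12$.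

## 2. A ceiling that does not depend on $p$, and when it is touched along an interval

There is another way to see $\mathrm{ed}\le\frac12$ above: split the vertices at random into two parts, make each part a clique, and delete everything between the parts. Each missing edge is added with probability $\frac12$ and each edge is deleted with probability $\frac12$, so the expected cost is $\frac12\binom n2$ whatever the density.

Now do the same for $K_{s,t}$ when $N=s+t-1$ is even. Put each vertex independently and uniformly into one of $N$ parts, where the parts are matched up in pairs of *partners*. Add all edges inside parts, delete all edges between partners, and leave the other pairs alone. A pair of vertices falls into one part with probability $\frac1N$ and into partner parts with probability $\frac1N$. So a missing edge is added with probability $\frac1N$ and an edge is deleted with probability $\frac1N$: the expected cost is $\frac1N\binom n2$, so some outcome costs at most that much. The new graph has no induced $K_{s,t}$. Indeed the $s$ vertices of one side are pairwise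 non-adjacent, so they lie in $s$ different parts; the $t$ vertices of the other side lie in $t$ different parts, and none of these may be a partner of one of the first $s$ parts. This leaves only $N-s=t-1$ parts. So
$$\mathrm{ed}_{\mathrm{Forb}(K_{s,t})}(p)\le\frac1{s+t-1}\quad\text{for all }p\in[0,1],\ \text{if } s+t\text{ is odd.}\tag{1}$$

This is a flat ceiling. For $K_{1,2}$ the function touches it at one point. Could it run along the ceiling for a while, say for $K_{3,4}$, where the ceiling is $\frac16$?

Put $d^*_{\mathcal H}=\max_{p\in[0,1]}\mathrm{ed}_{\mathcal H}(p)$ and let $p^*_{\mathcal H}$ be the set of $p\in[0,1]$ where this maximum is attained. By concavity and continuity, $p^*_{\mathcal H}$ is a single point or a closed interval of positive length. The problem, whose source is "The IMA Volumes in Mathematics and its Applications" (https://tonundtext.de/es-media/171993443/45/0), asks for which $s$ and $t$ the set $p^*_{\mathcal H}$ for $\mathcal H=\mathrm{Forb}(K_{s,t})$ is an interval of positive length. The answer is as follows.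

**Theorem 1.** Let $1\le s\le t$ and $\mathcal H=\mathrm{Forb}(K_{s,t})$. Then $p^*_{\mathcal H}$ has positive length if and only if $s\ge2$, $s+t$ is odd and $(s,t)\ne(2,3)$. In that case $d^*_{\mathcal H}=\frac1{s+t-1}$, and the right endpoint of $p^*_{\mathcal H}$ is exactly $\frac s{s+t-1}$.

So $K_{3,4}$ has a flat top at height $\frac16$ that ends at $p=\frac12$, while $K_{2,3}$ has none.

## 3. Colored regularity graphs

The recipe "split into parts, then fill, empty or leave alone each part and each pair of parts" has a general form.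

**Definition (CRG).** A *CRG* $K$ is a finite complete graph in which each vertex is white or black and each edge is white, gray or black. A sub-CRG is the restriction of $K$ to a nonempty set of vertices.

**Definition (embedding).** A graph $F$ *embeds* in $K$ if there is a map $\varphi:V(F)\to V(K)$ such that

* for each edge $uv$ of $F$, either $\varphi(u)=\varphi(v)$ is a black vertex, or $\varphi(u)\varphi(v)$ is a black or gray edge;
* for each non-edge $uv$ of $F$, either $\varphi(u)=\varphi(v)$ is a white vertex, or $\varphi(u)\varphi(v)$ is a white or gray edge.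

Read black as "all edges present", white as "no edges", gray as "anything". For example, $K_{1,2}$ embeds in two black vertices joined by a gray edge: send the center and one leaf to one vertex and the other leaf to the other. It does not embed in two black vertices joined by a white edge: the two leaves must go to different vertices, the center shares a vertex with one of them, and then the edge from the center to the other leaf lies on a white edge.

**Definition ($\mathcal K(\mathcal H)$, $M_K$, $g_K$).** $\mathcal K(\mathcal H)$ is the set of CRGs into which no minimal forbidden graph of $\mathcal H$ embeds. It is closed under sub-CRGs, because an embedding in a sub-CRG is an embedding in the whole. $M_K(p)$ is the symmetric matrix indexed by $V(K)$ with entries $p$ for white vertices (on the diagonal) and white edges, $1-p$ for black vertices and black edges, and $0$ for gray edges. Put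
$$g_K(p)=\min\Big\{x^TM_K(p)x:\ x\ge0,\ \sum_vx_v=1\Big\}.$$

The form $x^TM_K(p)x$ is the expected proportion of edits when vertices are put at random into parts of proportions $x_v$ and edited as the colors say. For one white vertex $g_K=p$; for one black vertex $g_K=1-p$. If all edges are gray, the form is $\sum c_iw_i^2$ with $c_i\in\{p,1-p\}$, and for $c_i>0$
$$\min\Big\{\sum c_iw_i^2:\ w\ge0,\ \sum w_i=1\Big\}=\frac1{\sum c_i^{-1}},\tag{2}$$
by Cauchy–Schwarz, $1=(\sum w_i)^2\le\sum c_iw_i^2\cdot\sum c_i^{-1}$, with equality for $w_i$ proportional to $c_i^{-1}$.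

The one result we take from the literature is due to J. Balogh, R. Martin, *Edit distance and its computation*, Electron. J. Combin. 15 (2008), R20.

**Cited theorem.** For every hereditary property $\mathcal H$ containing arbitrarily large graphs, $\mathrm{ed}_{\mathcal H}(p)=\inf_{K\in\mathcal K(\mathcal H)}g_K(p)$.

So a graph-editing question becomes a family of quadratic programs. To cut down the family we pass to minimal members.

**Definition ($p$-core).** Let $p\in(0,1)$. $K$ is a *$p$-core* if $g_{K'}(p)>g_K(p)$ for every proper sub-CRG $K'$.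

Always $g_{K'}\ge g_K$, since $g_{K'}$ is a minimum over a face of the simplex. Deleting vertices as long as $g$ does not change, we see that every $K$ contains a $p$-core with the same value of $g$. So *the infimum in the cited theorem may be taken over $p$-cores.*

For example, let $K$ be two black vertices joined by a white edge. The form is
$$(1-p)(a^2+b^2)+2pab=\tfrac12(a+b)^2+(\tfrac12-p)(a-b)^2 .\tag{3}$$
For $p<\frac12$ the minimum is $\frac12$, attained only at $a=b=\frac12$. A single vertex gives $1-p>\frac12$, so $K$ is a $p$-core. For $p\ge\frac12$ the minimum is $1-p$, attained at a single vertex, so $K$ is not a $p$-core.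

With this language we can state the second result.

**Theorem 2 (additional information).**

* (a) Let $\mathcal H$ be any hereditary property containing arbitrarily large graphs, with $d^*_{\mathcal H}>0$. If $p^*_{\mathcal H}$ has positive length, then $1/d^*_{\mathcal H}$ is an even integer $n$, and $\mathcal K(\mathcal H)$ contains the CRG with $n$ black vertices, a perfect matching of white edges and all other edges gray, or the CRG obtained from it by exchanging black and white.
* (b) If $t>s\ge1$, then $\mathrm{ed}_{\mathrm{Forb}(K_{s,t})}(p)=\frac{1-p}{t-1}$ for $p\in[\frac s{s+t-1},1]$. If moreover $s+t$ is even, then $\frac1{s+t-1}\le d^*<\frac1{s+t-2}$.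
* (c) For the pairs of Theorem 1, $p^*\subseteq\Big[\frac{t+1-\sqrt{(t-1)^2-4(s-1)}}{2(s+t-1)},\ \frac s{s+t-1}\Big]$. If $t=s+1$, $s\ge3$, then $\big[\frac12-\frac1{80s^2},\frac12\big]\subseteq p^*\subseteq\big[\frac1s,\frac12\big]$.

## 4. Which colors a $p$-core can have

The next lemma does two things. It gives the equations satisfied by an optimal weight vector, and it removes most colorings.

**Lemma 1.** Let $K$ be a $p$-core, $M=M_K(p)$, $g=g_K(p)$, and $x$ a minimizer. Then $x>0$ and $Mx=g\mathbf 1$, and $z^TMz>0$ for all $z\ne0$ with $\sum z_v=0$. If $p<\frac12$, there are no black edges, and white edges join only black vertices. If $p=\frac12$, all edges are gray. If $p>\frac12$, there are no white edges, and black edges join only white vertices.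

*Proof.* **Step 1: the equations.** If $x_v=0$, then $K$ without $v$ has the same $g$, against the core property. So $x>0$ is an interior point of the simplex, and minimality gives $z^TMx=0$ for all $z$ with $\sum z_v=0$. Hence $Mx=c\mathbf 1$ for some $c$, and $c=x^TMx=g$.

**Step 2: positivity.** Let $z\ne0$ have sum $0$. Then
$$(x+\tau z)^TM(x+\tau z)=g+2\tau z^TMx+\tau^2z^TMz=g+\tau^2z^TMz .$$
Suppose $z^TMz\le0$. As $z$ has a negative coordinate, we can increase $\tau$ until $x+\tau z$ first reaches the boundary of the simplex. There the form has value at most $g$, and the vector lives on a proper sub-CRG $K'$. So $g_{K'}\le g$, a contradiction.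

**Step 3: single edges.** Taking $z=e_u-e_v$ gives
$$M_{uu}+M_{vv}>2M_{uv}.\tag{4}$$
If $p=\frac12$, the left side is $1$, and $M_{uv}\in\{0,\frac12\}$ must be $0$: all edges are gray. Let $p<\frac12$. For two white vertices (4) says $2p>2M_{uv}$, which excludes $M_{uv}=p$ and $M_{uv}=1-p$: the edge is gray. For a white and a black vertex it says $1>2M_{uv}$, which excludes $1-p$: the edge is not black. For two black vertices it says $2(1-p)>2M_{uv}$: the edge is not black.

**Step 4: for $p<\frac12$, no white edge at a white vertex.** Inequality (4) does not exclude a white edge between a white and a black vertex, so here we test a longer vector. Suppose a white vertex $u$ has a nonempty set $S$ of neighbors along white edges. Let $x_S$ be the restriction of $x$ to $S$, $\sigma=x(S)>0$, $y=x_S/\sigma$. All edges at $u$ are white or gray, so row $u$ of $Mx=g\mathbf1$ reads $px_u+p\sigma=g$. For $v\in S$, since the entries of $M$ are nonnegative, $g=(Mx)_v\ge px_u+(Mx_S)_v$. Multiply by $x_v$ and sum over $v\in S$: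
$$x_S^TMx_S\le\sigma(g-px_u)=p\sigma^2,\qquad\text{so } y^TMy\le p.$$
Now $z=e_u-y$ is nonzero with sum $0$, and $z^TMz=p-2p+y^TMy\le0$, contradicting Step 2.

**Step 5: $p>\frac12$.** Let $\overline K$ be $K$ with black and white exchanged. Then $M_{\overline K}(1-p)=M_K(p)$, so $\overline K$ is a $(1-p)$-core with $1-p<\frac12$, and the claim is the one already proved for it. $\square$

## 5. The problem for $K_{s,t}$ in terms of graphs $W$

From now on $\mathcal H=\mathrm{Forb}(K_{s,t})$ with sides $S,T$ of $K_{s,t}$, $|S|=s\le t=|T|$, and $\mathrm{ed}=\mathrm{ed}_{\mathcal H}$, except where another $\mathcal H$ is announced. The property contains all edgeless graphs, so the cited theorem applies. Its only minimal forbidden graph is $K_{s,t}$.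

For a graph $W$ with vertex set $V$, let $N(v)$ be the open neighborhood, $N[v]=N(v)\cup\{v\}$, and for $A\subseteq V$ let $N(A)=\bigcup_{a\in A}N(a)$ and $C_A=V\setminus N(A)$. Note that $C_A$ may contain elements of $A$.

**Definition (admissible).** $W$ is *admissible* if
$$|C_A|\le t-1\quad\text{for every }A\subseteq V\text{ with }|A|=s.\tag{5}$$

Induced subgraphs of admissible graphs are admissible, since for $A\subseteq U\subseteq V$ the set for $W[U]$ is $C_A\cap U$. Identify $W$ with the CRG with black vertex set $V$, white edges $E(W)$ and all other edges gray. Then $g_W(p)=\min_xx^T((1-p)I+pA_W)x$, where $A_W$ is the adjacency matrix.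

*$W\in\mathcal K(\mathcal H)$ if and only if $W$ is admissible.* In an embedding of $K_{s,t}$, vertices mapped to one black vertex form a clique. So the map is injective on $S$ and on $T$, and each $S$-vertex and each $T$-vertex are mapped to equal or gray-adjacent vertices. Conversely, any such map is an embedding: the non-edges inside $S$ and inside $T$ go to white or gray edges, because there are no black edges. So an embedding exists if and only if for some $s$-set $A$ (the image of $S$) there are $t$ vertices (the image of $T$) outside $N(A)$, that is, $|C_A|\ge t$.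

For example, for $(s,t)=(1,2)$ admissible means that each vertex has at most one vertex outside its neighborhood, namely itself: $W$ is complete. For $(3,4)$, the perfect matching on $6$ vertices is admissible, since $|N(A)|=3$ and $|C_A|=3$ for each $3$-set $A$. The edgeless graph on $t-1$ vertices is always admissible when $t\ge 2$.

Let
$$F(p)=\Big(\frac1p+\frac{s-1}{1-p}\Big)^{-1}=\frac{p(1-p)}{1+(s-2)p}.\tag{6}$$

**Lemma 2.** Let $p\in(0,1)$.

* (i) $\mathrm{ed}(p)\le F(p)$; $\mathrm{ed}(p)\le g_W(p)$ for every admissible $W$; and $\mathrm{ed}(p)\le\frac{1-p}{t-1}$ if $t\ge2$.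
* (ii) If $p\ge\frac12$, then $\mathrm{ed}(p)=\min\{F(p),\frac{1-p}{t-1}\}$ (second term $+\infty$ if $t=1$).
* (iii) If $p<\frac12$, then $\mathrm{ed}(p)=\min\{F(p),\inf_Wg_W(p)\}$ over admissible $W$.

*Proof.* **Step 1: the upper bounds (i).** Take the CRG with one white and $s-1$ black vertices, all edges gray. By (2), $g=F(p)$. In an embedding of $K_{s,t}$, the vertices mapped to the white vertex are independent, so they lie in one side. The other side has at least $s$ pairwise non-adjacent vertices, which must go to distinct black vertices. There are only $s-1$, so there is no embedding. The second bound is the equivalence just shown, and the third is the second for the edgeless $W$ on $t-1$ vertices, by (2).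

**Step 2: white vertices in a core.** For the lower bounds, let $K\in\mathcal K(\mathcal H)$ be a $p$-core. By Lemma 1, two white vertices would be joined by a gray or black edge. Then $K_{s,t}$ embeds, with one side on each of them. So there is at most one white vertex. Suppose there is exactly one. By Lemma 1 its edges are gray, and the edges between black vertices are white or gray. If there were at least $s$ black vertices, we could map $T$ to the white vertex and $S$ injectively to black vertices, which is an embedding. So there are $b\le s-1$ black vertices. All entries of $M$ are nonnegative, so dropping the off-diagonal ones and using (2) gives $g_K\ge(\frac1p+\frac b{1-p})^{-1}\ge F(p)$.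

**Step 3: no white vertex.** If $p<\frac12$, there are no black edges, so $K$ is an admissible $W$. If $p\ge\frac12$, all edges are gray by Lemma 1, so $K$ is an edgeless $W$. If $|V|\ge s$, then (5) for any $s$-set says $|V|\le t-1$; if $|V|<s$, then again $|V|\le t-1$. So $g_K=\frac{1-p}{|V|}\ge\frac{1-p}{t-1}$. If $t=1$, no such $K$ exists, since $|V|\ge 1=s$ would give $|V|\le 0$. Together with (i) this proves (ii) and (iii). $\square$

**The right half.** Let $t>s$. For $p\in(0,1)$,
$$F(p)\ge\tfrac{1-p}{t-1}\iff p(t-1)\ge1+(s-2)p\iff p\ge\tfrac1{t-s+1},$$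
and $\frac1{t-s+1}\le\frac12$. So $\mathrm{ed}(p)=\frac{1-p}{t-1}$ on $[\frac12,1)$. Let $t=s$. Then $F(p)\le\frac{1-p}{t-1}$ is equivalent to $p\le1$ (for $t=1$ there is no second term), so $\mathrm{ed}=F$ on $[\frac12,1)$. In both cases $\mathrm{ed}$ is not constant on any subinterval of $[\frac12,1]$ of positive length: $\frac{1-p}{t-1}$ is strictly decreasing, and $F$ is a non-constant rational function ($F(p)=p$ for $s=1$; for $s\ge2$, $F(\frac12)>0=F(1)$). Hence
$$\text{if }p^*\text{ has positive length, it contains some }[p_1,p_2]\subset(0,\tfrac12),\ p_1<p_2.\tag{7}$$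

**The smallest pairs by hand.** For $s=1$, $t\ge2$, Lemma 2(i) gives $\mathrm{ed}(p)\le\min\{p,\frac{1-p}{t-1}\}$, which is less than $\frac1t$ except at $p=\frac1t$. For $(2,2)$ we have $\mathrm{ed}(p)\le F(p)=p(1-p)$, with equality at $\frac12$: so $p^*=\{\frac12\}$. For $(2,3)$ again $F(p)=p(1-p)$, and Lemma 2(ii) gives $\mathrm{ed}(\frac12)=\min\{\frac14,\frac14\}=\frac14$: so $p^*=\{\frac12\}$, although here there is a flat ceiling at $\frac14$ by (1). The bound $F$ cuts it off.

**Perfect matchings.** Let $W$ be a perfect matching on $n$ vertices. By (3), for $p\le\frac12$ an edge with weights $a,b$ contributes at least $\frac12(a+b)^2$. Applying (2) to the $\frac n2$ edge weights, each with $c_i=\frac12$, we get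
$$g_W(p)\ge\tfrac1n\ \ (p\le\tfrac12),\qquad g_W(p)\le\tfrac1n\ \ (\text{all }p);\tag{8}$$
the second bound is the uniform weight, with value $\frac{1-p}n+\frac pn=\frac1n$.

## 6. A flat piece of $\mathrm{ed}$ produces a perfect matching

Suppose $\mathrm{ed}$ is constant on an interval. Take a nearly optimal core $K$ at an interior point, with weights $x$. The value $x^TM_K(q)x$ is an affine function of $q$ that lies above the constant and nearly touches it, so it is nearly constant. We show that each row sum is nearly constant in $q$ as well. For a black vertex $v$ with white neighborhood $N(v)$ the row sum is $(1-q)x_v+qx(N(v))$. If this is nearly the constant $d$, then $x_v\approx d$ and $x(N(v))\approx d$, so $v$ has exactly one neighbor.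

**Lemma 3.** Let $\mathcal H$ be any hereditary property containing arbitrarily large graphs, $d>0$, and $\mathrm{ed}_{\mathcal H}=d$ on $[p_1,p_2]\subset(0,\frac12)$, $p_1<p_2$. Then $n=1/d$ is an even integer and $\mathcal K(\mathcal H)$ contains the CRG with $n$ black vertices whose white edges form a perfect matching, all other edges gray.

*Proof.* **Step 1: the value is nearly constant in $q$.** Fix $p=\lambda p_1+(1-\lambda)p_2$ with $0<\lambda<1$ and put $\mu=\min(\lambda,1-\lambda)$. For $\delta\in(0,1)$ choose a $p$-core $K\in\mathcal K(\mathcal H)$ with $d\le g:=g_K(p)\le d+\delta$, and let $x$ be a minimizer. The function $\ell(q)=x^TM_K(q)x$ is affine in $q$, $\ell(p)=g\le d+\delta$, and $\ell(p_j)\ge g_K(p_j)\ge\mathrm{ed}_{\mathcal H}(p_j)=d$. From $\lambda\ell(p_1)+(1-\lambda)\ell(p_2)\le d+\delta$ and $\ell(p_2)\ge d$ we get $\ell(p_1)\le d+\delta/\lambda$, and likewise for $p_2$. Hence $\ell(p_j)\le d+\delta/\mu$ for $j=1,2$.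

**Step 2: each row sum is at least about $d$.** Fix a vertex $v$ and let $r(q)=(M_K(q)x)_v$. It is affine in $q$, $r(q)\ge0$ on $[0,1]$, and $r(p)=g$ by Lemma 1. Let $q\in\{p_1,p_2\}$ and $\tau=\sqrt\delta$. The form $M_K(q)$ at $(1-\tau)x+\tau e_v$ is at least $g_K(q)\ge d$, and its diagonal entries are at most $1$. So
$$d\le(1-\tau)^2\ell(q)+2\tau(1-\tau)r(q)+\tau^2\le(1-\tau)^2d+\frac\delta\mu+2\tau r(q)+\tau^2 .$$
Thus $2\tau r(q)\ge d(2\tau-\tau^2)-\frac\delta\mu-\tau^2$. As $d\le1$ (at most $\binom n2$ edits are ever needed),
$$r(q)\ge d-\tau-\frac\delta{2\mu\tau}=d-C_0\sqrt\delta,\qquad C_0=1+\frac1{2\mu}.$$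

**Step 3: each row sum is at most about $d$.** From $\lambda r(p_1)=r(p)-(1-\lambda)r(p_2)\le d+\delta-(1-\lambda)(d-C_0\sqrt\delta)\le\lambda d+\delta+C_0\sqrt\delta$, and the same for $p_2$, we get $r(p_j)\le d+C\sqrt\delta$ with $C=(1+C_0)/\mu\ge C_0$. So $|r(p_j)-d|\le C\sqrt\delta$.

**Step 4: both coefficients are about $d$.** Write $r(q)=\alpha_v(1-q)+\beta_vq$, so $\alpha_v=r(0)$ and $\beta_v=r(1)$. Since $r(q)-d$ is affine, it equals $\frac{p_2-q}{p_2-p_1}(r(p_1)-d)+\frac{q-p_1}{p_2-p_1}(r(p_2)-d)$. Therefore
$$|\alpha_v-d|,\ |\beta_v-d|\ \le\ \eta:=\frac{2C}{p_2-p_1}\sqrt\delta .$$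
The constant does not depend on $K$ or $v$. Take $\delta$ so small that $\eta<d/5$.

**Step 5: the structure.** As $p<\frac12$, Lemma 1 says that all edges at a white vertex $v$ are gray. Then $r(q)=qx_v$ and $\alpha_v=0$, which is impossible. So all vertices are black, and no edge is black. With $W$ the graph of white edges, $\alpha_v=x_v$ and $\beta_v=x(N(v))$. Thus $|x_v-d|\le\eta$ for every $v$, and since the weights sum to $1$, the number $n$ of vertices satisfies $\frac1{d+\eta}\le n\le\frac1{d-\eta}$. If $v$ has degree $k$ in $W$, then $k(d-\eta)\le\beta_v\le d+\eta$ and $k(d+\eta)\ge\beta_v\ge d-\eta$. As $\eta<d/5$, this gives $\frac23<k<\frac32$, so $k=1$. Hence $W$ is a perfect matching and $n$ is even. As $\delta\to0$, the integers $n$ converge to $1/d$, so $1/d$ is an integer and $n=1/d$ for small $\delta$. $\square$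

## 7. Parity, stars and $K_{2,3}$: the pairs without a flat top

Suppose $p^*$ has positive length and put $d=d^*$. Then $d>0$, since $\mathrm{ed}\ge0$ is not constant on $[\frac12,1]$. By (7) there is $[p_1,p_2]\subset(0,\frac12)\cap p^*$ with $p_1<p_2$, and by Lemma 3 a perfect matching on $n=1/d$ vertices is admissible. If $n\ge s$, every $s$-set has $|C_A|=n-s$, so (5) gives $n\le s+t-1$; if $n<s$ this is trivial. So
$$d^*=\tfrac1n\ge\tfrac1{s+t-1},\qquad n\text{ even}.\tag{9}$$

**Step 1: $s+t$ must be odd.** Let $s=t=1$. Then $\mathrm{ed}\le F=p$ on $(0,1)$ and $\mathrm{ed}(p)=p$ on $[\frac12,1)$, so by continuity $p^*=\{1\}$, a contradiction. Let $s+t\ge4$ be even. Then $s+t-1$ is odd, and (9) improves to $d^*\ge\frac1{s+t-2}$. We exhibit a better graph than a matching on $s+t-2$ vertices. Let $W_0$ consist of $\frac{s+t-4}2$ disjoint edges and a disjoint triangle, so $|V|=s+t-1$. Every set $A$ inside one edge or inside the triangle has $|N(A)|\ge|A|$: in an edge, neighborhoods are matched one to one; in the triangle, one vertex has $2$ neighbors, and two or three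 vertices have all $3$. Adding over components, every $s$-set has $|N(A)|\ge s$ and $|C_A|\le t-1$. So $W_0$ is admissible. Uniform weights on one component give the values $\frac12$ for an edge and $\frac{1-p}3+\frac{6p}9=\frac{1+p}3$ for the triangle. Distributing the total weight among components according to (2),
$$g_{W_0}(p)\le\Big(s+t-4+\frac3{1+p}\Big)^{-1}<\frac1{s+t-2}\qquad(0<p<\tfrac12),\tag{10}$$
because $\frac3{1+p}>2$. For $p\in(p_1,p_2)$ this gives $d^*=\mathrm{ed}(p)<\frac1{s+t-2}$, a contradiction.

**Step 2: $s\ne1$.** If $s=1$, $t\ge2$, then $\mathrm{ed}(p)<\frac1t$ for $p\ne\frac1t$, as computed in Section 5. By (9), $\mathrm{ed}=d^*\ge\frac1t$ on an interval, a contradiction.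

**Step 3: $(s,t)\ne(2,3)$.** Here $\mathrm{ed}(p)\le p(1-p)<\frac14$ for $p\ne\frac12$, while (9) gives $\mathrm{ed}=d^*\ge\frac14$ on an interval, a contradiction.

This proves the "only if" part of Theorem 1.

## 8. Counting over one $s$-set, for $p\ge s/(s+t-1)$

For the converse we need lower bounds for $g_W(p)$ over all admissible $W$, for $p<\frac12$. We first set up a counting identity. Let $t>s\ge1$ and put
$$N=s+t-1,\qquad p_0=\frac sN\le\frac12,\qquad T=t-1=N-s\ge s,\qquad\theta=\frac sp-N .$$
(In the letters of this section $T$ is a number; the side of $K_{s,t}$ is not needed again.) Let $0<p<\frac12$, let $W$ be an admissible $p$-core with $|V|\ge t$, $g=g_W(p)$, and minimizer $x>0$. By Lemma 1,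
$$(1-p)x_v+p\,x(N(v))=g\qquad(v\in V).\tag{11}$$
Put $\xi_v=x_v/g$. Then $\xi(V)=1/g$ and
$$\xi(N(v))=\tfrac1p\big(1-(1-p)\xi_v\big),\qquad\xi_v\le\tfrac1{1-p}.\tag{12}$$

For an $s$-set $A$, let the *overlap* be $\mathrm{ov}_A=\sum_{a\in A}\xi(N(a))-\xi(N(A))$. It equals $\sum_{w\in N(A)}\xi_w(|N(w)\cap A|-1)$. So $\mathrm{ov}_A\ge0$, and $\mathrm{ov}_A\ge\xi(N(a)\cap N(b))$ for distinct $a,b\in A$. From $V=N(A)\sqcup C_A$ and (12),
$$\frac1g=\frac sp-\frac{1-p}p\xi(A)+\xi(C_A)-\mathrm{ov}_A .\tag{13}$$

Order the weights as $\xi_1\ge\xi_2\ge\cdots$, let $A_0=\{1,\dots,s\}$, $\zeta=\xi_s$ and $D=\sum_{i\le s}(\xi_i-\zeta)\ge0$. As $\xi_v\le\zeta$ outside $A_0$, the sum of the positive parts of $\xi_v-\zeta$ over all $v$ is $D$. So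
$$\text{any set of at most }j\text{ vertices has }\xi\text{-weight at most }j\zeta+D,\tag{14}$$
and in particular $\xi_v\le\zeta+D$. Since $\frac sp=N+\theta$ and $s+T=N$,
$$\frac sp-\frac{1-p}ps\zeta+T\zeta=(N+\theta)-(N+\theta)\zeta+s\zeta+(N-s)\zeta=N+\theta(1-\zeta).\tag{15}$$
Apply (13) to $A_0$. Here $\xi(A_0)=s\zeta+D$, $|C_{A_0}|\le T$ by (5), so $\xi(C_{A_0})\le T\zeta+D$, and $\mathrm{ov}_{A_0}\ge0$. With (15),
$$\frac1g\le N+\theta(1-\zeta)-\frac{1-2p}pD .\tag{16}$$

**Proof of the formula in Theorem 2(b).** By Section 5 and continuity, $\mathrm{ed}(p)=\frac{1-p}{t-1}$ on $[\frac12,1]$. Let $p_0\le p<\frac12$. Then $p\ge p_0\ge\frac1{t-s+1}$, since $s(t-s+1)-(s+t-1)=(s-1)(t-s-1)\ge0$; so $F(p)\ge\frac{1-p}{t-1}$ by Section 5. Let $W$ be an admissible $p$-core. If $|V|\le t-1$, then $g\ge(1-p)\sum x_v^2\ge\frac{1-p}{t-1}$. If $|V|\ge t$, then (16) holds, and now $\theta\le0$. Drop the $D$-term and use $\zeta\le\frac1{1-p}$ from (12):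
$$\frac1g\le N+\theta\Big(1-\frac1{1-p}\Big)=N-\frac{\theta p}{1-p}=N-\frac{s-Np}{1-p}=\frac{N-s}{1-p}=\frac{t-1}{1-p}.$$
So $g\ge\frac{1-p}{t-1}$ in all cases. Every admissible $W$ contains an admissible $p$-core with the same $g$, so Lemma 2 gives $\mathrm{ed}(p)=\frac{1-p}{t-1}$. $\square$

In particular $\mathrm{ed}(p_0)=\frac{1-p_0}{t-1}=\frac1N$. When $N$ is even this is the ceiling (1), so the ceiling is touched at $p_0$.

**Where the count stops.** To the left of $p_0$ we would like $1/g\le N$. But now $\theta>0$, and all that (16) gives in general is $1/g\le N+\theta=\frac sp$, that is, $g\ge\frac ps$. This is less than $\frac1N$ for every $p<p_0$. The count falls short by $\theta$, which tends to $0$ as $p\to p_0$ but is never $0$, so no interval comes out of it. On the other hand, for the perfect matching with uniform weights all $\xi_v$ equal $1$, and (16) is an equality. This suggests the way out. If $N<1/g\le N+\theta$ with $\theta$ tiny, every inequality in the count was nearly an equality, for $A_0$ and then also for many other $s$-sets. We show that this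 forces $W$ to contain a perfect matching on $N$ vertices with weights close to $g$, an exact structure and not an approximate one. The next section shows that this structure leaves no room for a value below $\frac1N$.

## 9. Reduction to one claim, and rigidity of the matching

Let $s\ge2$, $s+t$ odd (so $t>s$), $(s,t)\ne(2,3)$. Keep $N$ (now even), $p_0$, $T$ from Section 8, and put $d=\frac1N$. By (1), $\mathrm{ed}\le d$ on $[0,1]$. For $p_0<p<1$, $\mathrm{ed}(p)\le\frac{1-p}{t-1}<\frac{1-p_0}{t-1}=d$, and $\mathrm{ed}(1)=0$ by continuity.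

**Claim.** There is $\varepsilon>0$ with $\mathrm{ed}(p)\ge d$ for all $p\in[p_0-\varepsilon,p_0)$.

The Claim proves the rest of Theorem 1: it gives $d^*=d$, $p^*\supseteq[p_0-\varepsilon,p_0]$ by continuity, and $\max p^*=p_0$.

By Lemma 2(iii) we must show, for $p<p_0$ close to $p_0$, that $F(p)\ge d$ and that no admissible $W$ has $g_W(p)<d$.

**Step 1: $F\ge d$ to the left of $p_0$.** Since $s+t$ is odd, either $t\ge s+3$ or $t=s+1$. We have $1/F(p_0)=N\big(\frac1s+\frac{s-1}{t-1}\big)$. If $t\ge s+3$, then $\frac{s-1}{t-1}<\frac{s-1}s$, so $1/F(p_0)<N$ and $F>d$ near $p_0$ by continuity. In general,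
$$F(p)\ge d\iff Np(1-p)\ge1+(s-2)p\iff Np^2-(t+1)p+1\le0 .\tag{17}$$
If $t=s+1$, then $s\ge3$, because $(2,3)$ is excluded, and $N=2s$, $p_0=\frac12$. The quadratic is $2sp^2-(s+2)p+1=(2p-1)(sp-1)$, so $F(p)\ge d$ if and only if $\frac1s\le p\le\frac12$.

**Step 2: the standing assumption.** Suppose that $p<p_0$ and that $W$ is admissible with $g_W(p)<d$. Passing to an induced subgraph we may assume that $W$ is a $p$-core. Let $g=g_W(p)<d$, with minimizer $x>0$; then (11) holds.

**Lemma 4.** In this situation (so $p<p_0\le\frac12$), let $0<\kappa<1$ satisfy $(1-\kappa)tp>1$. Then there is no $\hat H\subseteq V$ with $|\hat H|=N$ such that $W[\hat H]$ is a perfect matching and $x_v\ge(1-\kappa)g$ for all $v\in\hat H$.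

*Proof.* Suppose there is such a set, and suppose there is a vertex $u\in V\setminus\hat H$. For each $s$-set $A\subseteq\hat H$ we have $|\hat H\setminus N(A)|=N-s=t-1$. By (5) nothing else fits into $C_A$, so $C_A=\hat H\setminus N(A)$, and hence $u\in N(A)$. Thus every $s$-subset of $\hat H$ contains a neighbor of $u$, so $u$ has at most $s-1$ non-neighbors in $\hat H$, and at least $N-s+1=t$ neighbors there. Then $x(N(u))\ge t(1-\kappa)g>g/p$. But (11) gives $p\,x(N(u))\le g$, a contradiction. So $V=\hat H$, $W$ is a perfect matching on $N$ vertices, and $g\ge\frac1N=d$ by (8), a contradiction. $\square$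

It remains to find $\hat H$. The two ranges of $t$ need different arguments.

## 10. The case $t\ge s+3$: levels of nearly maximal weight

Here $p_0<\frac12$ and $T\ge s+2$.

**Step 1: constants.** We have $tp_0>1$, since $ts-(s+t-1)=(s-1)(t-1)>0$. Fix $\kappa\in(0,\frac14]$ with $(1-\kappa)^2tp_0>1$. Put
$$c_0=\frac{N3^{-s}}{t-1+\binom s2},\qquad c_1=\frac{c_0}2,\qquad K=1+\frac{4s}{3p_0}+\frac{p_0}{1-2p_0}.$$
These depend only on $s,t$. (Here $K$ is a number, not a CRG.) Let $(1-\kappa)p_0\le p<p_0$. Then $\theta=\frac sp-N>0$, and $\theta$ decreases to $0$ as $p$ increases to $p_0$. So for all $p<p_0$ close enough to $p_0$,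
$$(s+3)K^3\theta\le\min\{c_1/2,\kappa\}.\tag{18}$$
Moreover $\frac1p\le\frac4{3p_0}$ and $(1-\kappa)tp\ge(1-\kappa)^2tp_0>1$. Assume the situation of Step 2 of Section 9 for such a $p$, and use $\xi,A_0,\zeta,D,\mathrm{ov}_A$ from Section 8. This requires $|V|\ge t$, which holds: $\xi(V)=\frac1g>N$ and $\xi_v\le\frac1{1-p}$, so $|V|>N(1-p)>N(1-p_0)=T$.

**Step 2: the top $s$ weights are nearly equal.** From (16) and $\frac1g>N$ we get $\theta(1-\zeta)-\frac{1-2p}pD>0$. As $\theta>0$, $D\ge0$, $p<\frac12$ and $\frac p{1-2p}$ increases with $p$,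
$$0<\zeta<1,\qquad D\le\frac{p_0}{1-2p_0}\theta\le K\theta .\tag{19}$$

**Step 3: $\zeta$ is not small.** We use a random $s$-set. Let $m=\max_vx_v$ and let $a_1,\dots,a_s$ be independent random vertices with distribution $x$. By (11), $x(N(v))\le\frac gp<\frac dp\le\frac4{3Np_0}=\frac4{3s}\le\frac23$. The expected $x$-weight of $V\setminus\bigcup_iN(a_i)$ is $\sum_wx_w(1-x(N(w)))^s\ge3^{-s}$. If the $a_i$ are distinct, this weight is at most $(t-1)m$ by (5). Otherwise it is at most $1$, and this happens with probability at most $\binom s2\sum_vx_v^2\le\binom s2m$. So $3^{-s}\le\big(t-1+\binom s2\big)m$, and $\xi_1=\frac mg\ge Nm\ge c_0$. Since $D\ge\xi_1-\zeta$, (19) and (18) give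
$$\zeta\ge\xi_1-D\ge c_0-K\theta\ge c_1 .\tag{20}$$

**Step 4: levels.** For $k\ge0$ let $H_k=\{v:\xi_v\ge\zeta-K^k\theta\}$. As $K\ge1$, $A_0\subseteq H_0\subseteq H_1\subseteq\cdots$. We show that the count is nearly tight for every $s$-set taken from a low level.

(A) *If $A\subseteq H_k$, $|A|=s$, $k\le2$, then $\mathrm{ov}_A\le K^{k+1}\theta$, $|C_A|=T$ and $C_A\subseteq H_{k+1}$.*

Indeed $\xi(A)\ge s\zeta-sK^k\theta$. Insert this and $\frac1g>N$ into (13) and use (15):
$$N<N+\theta(1-\zeta)-T\zeta+\frac{1-p}psK^k\theta+\xi(C_A)-\mathrm{ov}_A .$$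
Rearranging and adding $D$ to both sides,
$$\mathrm{ov}_A+\big[T\zeta+D-\xi(C_A)\big]<\theta+\frac{1-p}psK^k\theta+D\le\Big(1+\frac{4s}{3p_0}+\frac{p_0}{1-2p_0}\Big)K^k\theta=K^{k+1}\theta .$$
The bracket is nonnegative by (14), because $|C_A|\le T$. So $\mathrm{ov}_A\le K^{k+1}\theta$, and the bracket is at most $K^{k+1}\theta$. If $|C_A|\le T-1$, then $\xi(C_A)\le(T-1)\zeta+D$ by (14), and the bracket is at least $\zeta\ge c_1>K^3\theta\ge K^{k+1}\theta$, a contradiction. So $|C_A|=T$. For $v\in C_A$, (14) applied to the other $T-1$ vertices gives $\xi(C_A)\le\xi_v+(T-1)\zeta+D$, so the bracket is at least $\zeta-\xi_v$. Hence $\zeta-\xi_v\le K^{k+1}\theta$, that is, $v\in H_{k+1}$.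

**Step 5: one vertex against an $s$-set.** By (A) for $A_0\subseteq H_0$, $C_{A_0}\subseteq H_1$ has $T$ elements, so $|H_1|\ge T\ge s+2$. Let $a\in H_2$ be arbitrary and choose an $s$-set $A'\subseteq H_1\setminus\{a\}$. By (A) with $k=1$, $C_{A'}\subseteq H_2$. We split $N(a)$ into $N(a)\cap N(A')$ and $N(a)\cap C_{A'}$.

(B) *$\xi(N(a)\cap N(A'))\le sK^3\theta$.* For $b\in A'$ choose an $s$-set $A''\subseteq H_2$ with $a,b\in A''$, which is possible as $s\ge2$. By (A) with $k=2$, $\xi(N(a)\cap N(b))\le\mathrm{ov}_{A''}\le K^3\theta$. Sum over $b\in A'$.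

(C) *$N(a)\cap C_{A'}$ has at most one element.* Suppose $u\ne u'$ are in it. They lie in $H_2$; choose an $s$-set $A''\subseteq H_2$ containing both. As $a\in N(u)\cap N(u')$, we have $\mathrm{ov}_{A''}\ge\xi_a\ge\zeta-K^2\theta\ge\frac{c_1}2>K^3\theta$, contradicting (A).

**Step 6: $\zeta$ is close to $1$.** By (12), (14) and $\frac{1-p}pD\le\frac4{3p_0}K\theta\le K^2\theta$,
$$\xi(N(a))\ge\frac1p-\frac{1-p}p(\zeta+D)\ge\zeta+\frac{1-\zeta}p-K^2\theta .\tag{21}$$
If $N(a)\cap C_{A'}$ were empty, (B) and (21) would give $\zeta-K^2\theta\le sK^3\theta$, against $\zeta\ge c_1>(s+1)K^3\theta$. So by (C), $|N(a)\cap C_{A'}|=1$. Then $\xi(N(a))\le sK^3\theta+\zeta+D$, and comparison with (21) gives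
$$1-\zeta\le\frac{1-\zeta}p\le sK^3\theta+K\theta+K^2\theta\le(s+2)K^3\theta .$$
Consequently, by (18),
$$\xi_v\ge\zeta-K^2\theta\ge1-(s+3)K^3\theta\ge1-\kappa\ge\tfrac34\qquad(v\in H_2).\tag{22}$$

**Step 7: the matching.** Let $\hat H=\{v:\xi_v\ge\frac12\}\supseteq H_2$. Let $a\in H_2$, with $A'$ as in Step 5. By (B) and $sK^3\theta<\kappa\le\frac14$, no vertex of $\hat H$ lies in $N(a)\cap N(A')$. So $N(a)\cap\hat H=N(a)\cap C_{A'}\cap\hat H$. As $N(a)\cap C_{A'}$ is one vertex of $H_2\subseteq\hat H$: *each $a\in H_2$ has exactly one neighbor in $\hat H$, and this neighbor lies in $H_2$.*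

Now count $\hat H$ along $V=N(A_0)\sqcup C_{A_0}$. The set $C_{A_0}$ consists of $T$ vertices of $H_1\subseteq H_2\subseteq\hat H$. Each $a\in A_0$ has exactly one neighbor in $\hat H$, and it lies in $H_2$. These $s$ neighbors are distinct: a common neighbor $w\in\hat H$ of two of them would give $\mathrm{ov}_{A_0}\ge\xi_w\ge\frac12$, while $\mathrm{ov}_{A_0}\le K\theta<\frac12$ by (A). So $|\hat H|=s+T=N$, and $\hat H\subseteq H_2$. Hence $\hat H=H_2$ and $W[\hat H]$ is $1$-regular. By (22), $x_v=\xi_vg\ge(1-\kappa)g$ on $\hat H$, and $(1-\kappa)tp>1$. Lemma 4 gives a contradiction.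

So for all $p<p_0$ close enough to $p_0$ no admissible $W$ has $g_W(p)<d$. With Step 1 of Section 9 this proves the Claim for $t\ge s+3$.

## 11. The case $t=s+1$, $s\ge3$: maximum independent sets

Now $N=2s$, $d=\frac1{2s}$, $p_0=\frac12$, $t-1=s$. The argument of Section 10 breaks at Step 2. Here $\theta=\frac sp-2s=\frac{s(1-2p)}p$, so (16) and $\frac1g>N$ yield only $D<s(1-\zeta)$. The coefficient of $D$ vanishes at the same rate as $\theta$, and the top weights are not forced to be nearly equal. The small quantity is now
$$\epsilon=1-2p,\qquad\text{and we assume }0<\epsilon\le\frac1{40s^2}.$$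
Then $p=\frac{1-\epsilon}2\ge\frac{s-1}{2s}\ge\frac13$. Assume the situation of Step 2 of Section 9. Equation (11) becomes an equation about closed neighborhoods,
$$\epsilon x_v+p\,x(N[v])=g\qquad(v\in V).\tag{23}$$
As $\epsilon$ is small, all closed neighborhoods have nearly the same weight. This suggests counting over independent sets.

**Step 1: maximal independent sets have exactly $s$ vertices.** An independent set of $s+1$ vertices would contain an $s$-set $A$ with $|C_A|\ge s+1$, contradicting (5). So independent sets have at most $s$ vertices. Let $I$ be a maximal independent set, $|I|=k\le s$. Sum (23) over $I$; as $\sum_{v\in I}x(N[v])=\sum_ux_u|N[u]\cap I|$,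
$$kg=\epsilon x(I)+p(1+e_I),\qquad e_I:=\sum_ux_u\big(|N[u]\cap I|-1\big)\ge0,$$
where every term of $e_I$ is nonnegative by maximality. So $g\ge p/k$. If $k\le s-1$, then $g\ge\frac p{s-1}\ge\frac1{2s}=d$, a contradiction. So $k=s$ and $g\ge\frac ps$. From $sg<\frac12$ we get $\epsilon x(I)+pe_I<\frac12-p=\frac\epsilon2$. Independent $s$-sets are maximal, so
$$\text{every independent }s\text{-set }I\text{ satisfies } x(I)<\tfrac12,\qquad e_I<\tfrac\epsilon{2p}<2\epsilon .\tag{24}$$

**Step 2: private neighborhoods.** Fix an independent $s$-set $I$ with $x(I)$ maximum. For $v\in I$ let $P_v=\{u:N[u]\cap I=\{v\}\}$. Then $v\in P_v$, and the sets $P_v$ are disjoint. Let $B=V\setminus\bigcup_vP_v$. Each $u\in B$ has $|N[u]\cap I|\ge2$, so $x(B)\le e_I<2\epsilon$. We collect four facts.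

(i) *If $u\in P_v$, then $I_u=(I\setminus\{v\})\cup\{u\}$ is an independent $s$-set, and $x_u\le x_v$.* The first part holds since $u$ has no neighbor in $I\setminus\{v\}$ and is not in it; the second is the choice of $I$.

(ii) *If $u\in P_v$, then $x\big(N(u)\cap\bigcup_{w\ne v}P_w\big)\le e_{I_u}<2\epsilon$.* Let $z\in P_w\cap N(u)$ with $w\in I\setminus\{v\}$. Both $w$ and $u$ lie in $N[z]\cap I_u$, and $u\ne w$ since $P_v\cap P_w=\emptyset$. So $z$ contributes at least $x_z$ to $e_{I_u}$. Apply (24) to $I_u$.

(iii) *For $v\in I$, $x(P_v)\ge\frac1s-5\epsilon$.* By (23), $g\ge\frac ps$ and $p\ge\frac13$, we have $x(N[v])=\frac{g-\epsilon x_v}p\ge\frac1s-3\epsilon$. Every $u\in N[v]$ has $v\in N[u]\cap I$, so $N[v]\subseteq P_v\cup B$. Subtract $x(B)<2\epsilon$.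

(iv) *At least two of the sets $P_v$ have at least $2$ elements.* Otherwise $P_v=\{v\}$ for at least $s-1$ vertices $v\in I$, and by (iii) $x(I)\ge(s-1)(\frac1s-5\epsilon)$. This is at least $\frac12$ if $\epsilon\le\frac{s-2}{10s(s-1)}$, which holds because $\epsilon\le\frac1{20s}\le\frac{s-2}{10s(s-1)}$ (the last step is $s-1\le2(s-2)$). This contradicts (24).

**Step 3: every weight in $I$ is close to $\frac1{2s}$, and each $w\in I$ gets a companion $w^*$.** Let $w\in I$. By (iv) there are $v\in I\setminus\{w\}$ and $u\in P_v\setminus\{v\}$; note $u\notin I$. Put $A=\{u,v\}\cup(I\setminus\{v,w\})$, so $|A|=s$. We claim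
$$C_A\supseteq(I\setminus\{v,w\})\sqcup(P_w\setminus N(u)).$$
Vertices of $I\setminus\{v,w\}$ are not adjacent to vertices of $I$, nor to $u$, whose only neighbor in $I$ is $v$. Vertices of $P_w$ have no neighbor in $I\setminus\{w\}$, and those outside $N(u)$ are not adjacent to $u$. The two sets are disjoint, since a vertex $v'\in I\setminus\{v,w\}$ lies in $P_{v'}$ and not in $P_w$. By (5), $s-2+|P_w\setminus N(u)|\le s$, so
$$|P_w\setminus N(u)|\le2 .$$
By (iii) and (ii), $x(P_w\setminus N(u))\ge\frac1s-7\epsilon$, and by (i) all weights in $P_w$ are at most $x_w$. So $x_w\ge\frac12(\frac1s-7\epsilon)\ge\frac1{2s}-4\epsilon$. This holds for every $w\in I$. Since $x(I)<\frac12$, also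
$$x_w<\tfrac12-(s-1)\big(\tfrac1{2s}-4\epsilon\big)=\tfrac1{2s}+4(s-1)\epsilon\qquad(w\in I).$$
Now $w\in P_w\setminus N(u)$. If this set were $\{w\}$, we would have $x_w\ge\frac1s-7\epsilon$. But $\frac1s-7\epsilon>\frac1{2s}+4(s-1)\epsilon$, because $(4s+3)\epsilon\le5s\epsilon\le\frac1{8s}<\frac1{2s}$. So $P_w\setminus N(u)=\{w,w^*\}$ for some $w^*\ne w$, and
$$x_{w^*}\ge\tfrac1s-7\epsilon-\tfrac1{2s}-4(s-1)\epsilon=\tfrac1{2s}-(4s+3)\epsilon\ge\tfrac1{2s}-5s\epsilon .$$

**Step 4: the matching.** Let $\hat H=\{w,w^*:w\in I\}$. The $P_w$ are disjoint, so $|\hat H|=2s=N$. All weights in $\hat H$ are at least $\frac1{2s}-5s\epsilon\ge\frac1{2s}-\frac1{8s}=\frac3{8s}$. The edges of $W[\hat H]$ are as follows.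

* $ww^*$ is an edge, since $w^*\in P_w\setminus\{w\}$.
* For $w\ne w'$ in $I$, $ww'$ is a non-edge because $I$ is independent, and $ww'^*$ is a non-edge because $N[w'^*]\cap I=\{w'\}$.
* For $w\ne w'$ in $I$, $w^*w'^*$ is a non-edge. Otherwise (ii) with $u=w^*\in P_w$ gives $x_{w'^*}<2\epsilon\le\frac1{20s^2}<\frac3{8s}$, a contradiction.

So $W[\hat H]$ is a perfect matching on $N$ vertices. As $g<\frac1{2s}$, all its weights are at least $\frac3{8s}\ge\frac34g$. Moreover $\frac34tp=\frac38(s+1)(1-\epsilon)\ge\frac32(1-\epsilon)>1$. Lemma 4 with $\kappa=\frac14$ gives a contradiction.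

So no admissible $W$ has $g_W(p)<d$ if $\frac12-\frac1{80s^2}\le p<\frac12$. By Step 1 of Section 9, $F\ge d$ on $[\frac1s,\frac12]$, and $\frac12-\frac1{80s^2}\ge\frac13\ge\frac1s$. This proves the Claim for $t=s+1$ with $\varepsilon=\frac1{80s^2}$. **Theorem 1 is proved.** $\blacksquare$

## 12. General properties, even $s+t$, and the location of $p^*$

It remains to complete Theorem 2. The formula in (b) was proved in Section 8.

**Part (a).** A closed interval of positive length contains a closed interval of positive length inside $(0,\frac12)$ or inside $(\frac12,1)$. In the first case apply Lemma 3 with $d=d^*_{\mathcal H}$. In the second, let $\overline{\mathcal H}$ be the property of complements of members of $\mathcal H$. It is hereditary and contains arbitrarily large graphs, and its minimal forbidden graphs are the complements of those of $\mathcal H$. A graph $F$ embeds in $K$ if and only if its complement embeds in the color-exchanged $\overline K$, so $\mathcal K(\overline{\mathcal H})=\{\overline K:K\in\mathcal K(\mathcal H)\}$. As $M_{\overline K}(1-p)=M_K(p)$,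 the cited theorem gives $\mathrm{ed}_{\overline{\mathcal H}}(1-p)=\mathrm{ed}_{\mathcal H}(p)$. So Lemma 3 applies to $\overline{\mathcal H}$, and exchanging the colors back gives the second CRG in (a).

**Rest of part (b).** Let $t>s\ge1$. By the formula, $d^*\ge\mathrm{ed}(p_0)=\frac1{s+t-1}$, and all maximizers are at most $p_0$, since $\frac{1-p}{t-1}$ is strictly decreasing. Let $s+t$ be even. Then $t\ge s+2$, so $p_0<\frac12$ and $s+t\ge4$. No maximizer is $0$, because $\mathrm{ed}(0)=0$ by $\mathrm{ed}\le F$ and continuity. So there is a maximizer $p\in(0,\frac12)$. The graph $W_0$ of Section 7 is admissible whenever $s+t\ge4$ is even, and (10) gives $d^*=\mathrm{ed}(p)\le g_{W_0}(p)<\frac1{s+t-2}$.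

**Part (c).** For the pairs of Theorem 1, $\mathrm{ed}(0)=\mathrm{ed}(1)=0$ by $\mathrm{ed}\le F$, $\mathrm{ed}\le\frac{1-p}{t-1}$ and continuity, so $p^*\subset(0,1)$. For $p\in p^*$ we have $\frac1N=\mathrm{ed}(p)\le F(p)$, which by (17) means $Np^2-(t+1)p+1\le0$. The discriminant is $(t+1)^2-4(s+t-1)=(t-1)^2-4(s-1)$; it is nonnegative because the inequality has solutions. So $p$ is at least the smaller root, which is the stated left bound. The right bound is part of Theorem 1. For $t=s+1$, $s\ge3$, the quadratic is $(2p-1)(sp-1)$ with roots $\frac1s$ and $\frac12$, which gives the outer interval; the inner interval $[\frac12-\frac1{80s^2},\frac12]\subseteq p^*$ was obtained in Section 11. $\blacksquare$
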